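# Twisted ribbons, Venn diagrams and four colors

## 1. A twisted ribbon copies a color

Let two arcs $\sigma,\sigma'$ cross each other at points $x_0,x_1,\dots,x_k$ with $k\ge 1$, met in this order along both arcs. Between $x_{j-1}$ and $x_j$ the two arcs enclose a lens. For each $j=1,\dots,k$ let one further curve $\upsilon_j$ run through the $j$-th lens from side to side, crossing $\sigma$ at $u_j$ and $\sigma'$ at $v_j$. Nothing else meets the two arcs between $x_0$ and $x_k$, and nothing else enters the lenses. Call this a ribbon with two strands $\sigma,\sigma'$.

Regard all crossing points as vertices, and all pieces of curves between consecutive crossing points as edges. Along $\sigma$ the order is $x_{j-1},u_j,x_j$, along $\sigma'$ it is $x_{j-1},v_j,x_j$, and $u_j,v_j$ are consecutive on $\upsilon_j$. So both $x_{j-1}$ and $x_j$ are adjacent to both ends of the edge $u_jv_j$. In a proper coloring with three colors, $u_j$ and $v_j$ use two colors, and $x_{j-1}$ and $x_j$ must both take the third. Hence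
$$\text{in every proper 3-coloring, } x_0,x_1,\dots,x_k \text{ all have the same color.}\tag{1}$$
The smallest case $k=1$ has four vertices $x_0,u_1,v_1,x_1$ and is the complete graph on four vertices minus the edge $x_0x_1$.

This is what the ribbon is for. Let one ribbon stand for one vertex $p$ of some abstract graph $H$. Its color can then be read off at two different places, at the two end crossings $x_0$ and $x_k$. If the end crossings of two ribbons $p,p'$ are consecutive on a common curve, then their colors differ, which imposes the edge $pp'$. So a system of curves can "compute" with the graph $H$: if $H$ is not 3-colorable, neither is the graph of crossing points. We shall use this to answer a question about Venn diagrams. The obstacle will be that a Venn diagram allows each combination of insides and outsides to occur in only one region, while a ribbon is made of two curves that cross again and again.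

## 2. Crossing graphs of curves and Venn diagrams

**Definition (Grötzsch–Sachs graph).** Let $S$ be a finite set of simple closed curves in the plane such that no two are tangent and no three meet at a point. The plane graph $G(S)$ has the crossing points as vertices and the arcs of the curves between consecutive crossing points as edges.

Every vertex has degree 4, and two edges that are consecutive at a corner of a face lie on different curves. For two circles that cross twice, $G(S)$ has two vertices joined by four parallel edges.

**Definition (Venn diagram).** Curves $C_1,\dots,C_n$ as above form a Venn diagram if for every $I\subseteq\{1,\dots,n\}$ the region of points inside $C_i$ for all $i\in I$ and outside $C_j$ for all $j\notin I$ is nonempty and connected.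

Two circles crossing twice form a Venn diagram. Two disjoint circles do not, since only three of the four regions occur. Two curves crossing four times do not either: there are $4$ vertices and $8$ edges, hence $6$ faces, but only $4$ subsets $I$.

We work on the sphere. For each curve $C_i$ we name its two sides $0$ and $1$; a point off the curves then has a label in $\{0,1\}^n$, and a Venn diagram is a system in which for each $\lambda\in\{0,1\}^n$ the set of points with label $\lambda$ is nonempty and connected. Putting $\infty$ into any face and renaming sides so that this face has label $0\cdots 0$ gives exactly the planar notion, and the graph is the same.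

Some facts for $n\ge 2$ will be used all the time. Any two curves cross, because two disjoint curves on the sphere have three complementary regions and give only three of the four label pairs. So the union of the curves is connected, its complementary faces are open discs, and $G$ is connected. There is exactly one face for each label, so $2^n$ faces. There are no loops: a loop would be a whole curve with a single crossing, but a curve crosses another closed curve an even, positive number of times. With $E=2V$ edges, Euler's formula $V-E+2^n=2$ gives $V=2^n-2$.

**Conjecture 1.** For every $n\ge 3$, the Grötzsch–Sachs graph of every Venn diagram of $n$ curves is 3-chromatic, that is, has chromatic number exactly $3$.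

The conjecture comes from the paper at http://semr.math.nsc.ru/v5/p255-278.pdf. A natural thing to try is the following known result of Jaeger: partition the curves of $S$ into parallel classes of pairwise disjoint curves; if at most 3 classes suffice, then $\chi(G(S))\le 3$. But in a Venn diagram any two curves cross, so every class is a single curve and there are $n$ classes. The result applies for $n\le 3$ and says nothing for $n\ge 4$.

In fact the conjecture is false for large $n$. To state what we prove we need one more notion.

**Definition (admissible disc).** An admissible disc $(R,\mathcal A)$ is a closed disc $R$ with a finite set $\mathcal A$ of properly embedded simple arcs in general position (transversal crossings, no triple points, distinct endpoints on $\partial R$) such that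

* (a) any two distinct faces of $R$ lie on different sides of some arc;
* (b) two points $J,J'$ split $\partial R$ into intervals $s,r$, each containing exactly one endpoint of every arc.

Examples follow in Section 5. The results are these.

**Theorem 1.** There is $n_0$ such that for every $n\ge n_0$ some Venn diagram of $n$ curves has $\chi=4$.

**Theorem 2.** Let $(R,\mathcal A)$ be an admissible disc with $m\ge2$ arcs. For every $n\ge m+5$ there is a Venn diagram of $n$ curves and a closed disc $B$ such that $B$ with the parts of the curves in $B$ is homeomorphic to $(R,\mathcal A)$.

**Theorem 3.** For $n\ge3$ every Venn diagram has $\chi\in\{3,4\}$; for $n=3$ always $\chi=3$; for every $n\ge3$ some Venn diagram has $\chi=3$.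

## 3. Two curves, three curves, and the bounds $3\le\chi\le4$

For $n=2$ we have $V=2^2-2=2$: two vertices and four parallel edges, so $\chi=2$. This is why $n\ge 3$ is required. We now prove the first two assertions of Theorem 3.

**Step 1 (upper bound 4).** The graph is connected, loopless, planar and 4-regular, and its underlying simple graph has maximum degree at most $4$. If that maximum degree is at most 3, greedy coloring uses at most 4 colors. If it is 4, recall Brooks' theorem: a connected simple graph of maximum degree $D$ that is neither complete nor an odd cycle has $\chi\le D$. Our graph is not an odd cycle (degree 4 occurs) and not $K_5$ (it is planar), so $\chi\le 4$.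

**Step 2 (a face with at most three sides).** Writing $\deg f$ for the number of sides of a face $f$,
$$\sum_f(4-\deg f)=4\cdot2^n-2E=4\cdot 2^n-4(2^n-2)=8>0,$$
so some face has $\deg f\le3$. Here $\deg f=1$ is impossible, because there are no loops.

**Step 3 (no digons for $n\ge 3$).** This step excludes $\deg f=2$. Let $f$ be a digon with label $\lambda$. Its two sides lie on different curves $A,B$, since they are consecutive at a corner, and its corners are two points $p\ne q$ of $A\cap B$. At $p$, the quadrant opposite to $f$ has the label $\lambda$ with the coordinates of $A$ and $B$ changed; the same holds at $q$. In a Venn diagram each label has only one face, so both quadrants belong to one face $f'$. Hence there is a simple closed curve $\kappa$ that runs through $f$ from $q$ to $p$ and through $f'$ from $p$ back to $q$, and meets the diagram only in $p$ and $q$. It separates the two sides of the digon from each other. At $p$ and at $q$, both $A$ and $B$ cross $\kappa$, and they meet it nowhere else. So the rest of $A$ (that is, $A$ without its digon side) lies on the other side of $\kappa$ from the digon side of $A$, and likewise for $B$. Since the digon sides lie on different sides of $\kappa$, so do the rests of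 $A$ and of $B$. A third curve $C$ avoids $p$ and $q$, hence is disjoint from $\kappa$ and lies on one side of it. It meets $A$ and $B$ only in their rests, since the digon sides contain no crossings in their interiors. But $C$ must cross both $A$ and $B$, a contradiction.

**Step 4 (conclusion).** By Steps 2 and 3 there is a face with three sides. Without loops, a closed walk of length 3 is a triangle, so $\chi\ge3$. With Step 1, $\chi\in\{3,4\}$.

**Step 5 (three curves).** For $n=3$ there are $8$ faces, $V=6$, $E=12$, and $\sum_f\deg f=24$. All faces have $\deg f\ge 3$, so all are triangles. The three sides of a triangle are pairwise consecutive, so they lie on three different curves. Let an edge lie on $A$ and look at a triangle containing it: its other sides lie on the other two curves $B$ and $C$, so one end of the edge is in $A\cap B$ and the other in $A\cap C$. Coloring each vertex by the pair of curves through it is therefore proper. There are three pairs, so $\chi=3$. $\square$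

## 4. Hamilton curves

To build Venn diagrams we add curves one at a time. For a Venn diagram $V$ let $V^*$ be the dual multigraph: its vertices are the faces (equivalently, the labels), and each edge of the diagram joins the two faces beside it. A cycle of $V^*$ of length at least 3 is realized by a simple closed curve that crosses the corresponding edges of $V$ once each and meets each face of the cycle in one arc.

**Definition (Hamilton curve).** A Hamilton curve of $V$ is such a realization of a Hamilton cycle of $V^*$.

For two circles crossing twice, a small circle around one crossing point is a Hamilton curve: it visits all four faces.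

If $\gamma$ is a Hamilton curve, it cuts each face, which is an open disc, along one arc into two parts, one on each side of $\gamma$. So $V+\gamma$ is again a Venn diagram. Let $\gamma$ visit $g_0,\dots,g_{\ell-1}$ cyclically, and let $g_i^+,g_i^-$ be the parts of $g_i$ on the two sides of $\gamma$. In $(V+\gamma)^*$ we have $g_i^+\sim g_i^-$ across $\gamma$, and $g_i^{+}\sim g_{i+1}^{+}$, $g_i^-\sim g_{i+1}^-$ across the two halves of the edge crossed by $\gamma$. An edge of $V$ between $g_i$ and $g_j$ that is not crossed by $\gamma$ lies on one side $\epsilon$ of $\gamma$ and gives $g_i^\epsilon\sim g_j^\epsilon$.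

**Lemma 1.** For every $q\ge2$ there is a Venn diagram $U_q$ of $q$ curves with a Hamilton curve that has $q$ consecutive crossings with $q$ different curves.

**Proof.** For $q=2$ take two circles crossing twice and a small circle around one crossing; it crosses the two circles alternately. Now let $\gamma$ be the Hamilton curve of $U_q$, visiting $x_0,\dots,x_{\ell-1}$ with $\ell=2^q>q+1$, such that $x_0\to\dots\to x_q$ crosses $q$ different curves. Put $U_{q+1}=U_q+\gamma$ and take the Hamilton cycle
$$x_{q+1}^+,\dots,x_{\ell-1}^+,\;x_0^+,\dots,x_q^+,\;x_q^-,x_{q-1}^-,\dots,x_0^-,\;x_{\ell-1}^-,\dots,x_{q+1}^- .$$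
Its part $x_0^+,\dots,x_q^+,x_q^-$ crosses the $q$ different curves and then $\gamma$, hence $q+1$ different curves. $\square$

As a first use, here is the third assertion of Theorem 3. For $n=3$ it follows from Section 3, since $U_3$ is a Venn diagram of three curves. Let $n\ge4$.

**Step 1 (the diagram).** Let $V'=U_{n-2}$ with a Hamilton curve $C$ through $g_1,\dots,g_\ell$, where $\ell=2^{n-2}$ is even. Let $C'$ be the Hamilton curve of $V'+C$ along
$$g_1^-,g_1^+,g_2^+,g_2^-,g_3^-,g_3^+,\dots,g_\ell^+,g_\ell^-,$$
which closes up because $\ell$ is even. Then $V'+C+C'$ is a Venn diagram of $n$ curves. In each $g_i$ the curve $C'$ crosses $C$ exactly once, at a point $x_i$. Each $V'$-edge crossed by $C$ is crossed once by $C$ and once by $C'$ (on one of its two halves); these two new vertices are adjacent. No other $V'$-edge is crossed by $C'$. Along $C$ and along $C'$ these new vertices alternate with the points $x_i$.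

**Step 2 (forests).** The $V'$-edges not crossed by $C$ form a forest inside $C$ and a forest outside $C$. Indeed, a cycle among them (of any length $\ge2$) would bound, on its side away from $C$, at least one face of $V'$ not met by $C$; but $C$ meets all faces.

**Step 3 (the coloring).** Color all $x_i$ with $0$. Color the vertices of $V'$ inside $C$ properly with $\{0,1\}$ and those outside properly with $\{0,2\}$, as the forests allow. Each $V'$-edge crossed by $C$ has one inner and one outer end; going from the inner to the outer end, color its two new vertices $2$ and $1$. Check: the inner end has color $0$ or $1$, then come $2$, $1$, and then $0$ or $2$ at the outer end, so this edge is fine. Along $C$ and $C'$, the neighbors of the vertices $x_i$ (color 0) are new vertices with colors $1$ or $2$, and vice versa. The remaining edges lie in the forests. So the coloring is proper, and $\chi=3$ by the lower bound of Section 3. This completes the proof of Theorem 3. $\square$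

For $n=4$, the vertices are $x_1,\dots,x_4$, the eight new vertices and the two crossings of the circles, $14=2^4-2$ in all.

## 5. From a gadget to an admissible disc

Suppose we have curves containing ribbons that obstruct 3-coloring. A first idea is to add further curves until every label occurs in exactly one region. This stops working at once: if a further curve crosses $\sigma$ between $x_0$ and $u_1$, then $x_0$ and $u_1$ are no longer adjacent and (1) is lost. The gadget has to sit in a disc $B$ that the further curves do not enter. But then every face of the gadget that stays away from $\partial B$ is already a face of the final diagram, and two such faces must have different labels. This is what condition (a) secures; we impose it on all faces of $R$, including those at the boundary, because our construction uses it for all of them. Condition (b) will allow us to glue $R$ to its mirror image along $s$. Theorem 2 says that (a) and (b) suffice.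

To see what (a) means, let $R$ be a rectangle with $J,J'$ the midpoints of its left and right sides, so that $s$ contains the bottom and $r$ the top side.

Two arcs from bottom to top that cross once: four faces, with the labels $00,10,01,11$. Admissible.

Two arcs $\sigma,\sigma'$ from bottom to top that cross twice: five faces, but only four labels. The wedge at the bottom and the wedge at the top lie between the arcs with the same arc on the left, so they have the same label. Not admissible.

Add to the last picture a third arc $\upsilon$ from the bottom, left of $\sigma$ and $\sigma'$, through the lens, to the top right. It crosses each of $\sigma,\sigma'$ once, inside the lens between their two crossings. Now there are $1+3+4=8$ faces (one, plus the number of arcs, plus the number of crossings). In coordinates $(\sigma,\sigma',\upsilon)$, suitably oriented, the labels are as follows: left of the ribbon $000,001$; right of it $110,111$; in the lens $010,011$; the two wedges $100$ and $101$, since $\upsilon$ separates them. All eight are different, so this is an admissible disc with 3 arcs, and it contains a ribbon with $k=1$.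

If arcs pairwise cross at most once, (a) is automatic.

**Lemma 2.** If finitely many properly embedded arcs in general position in a disc pairwise cross at most once, any two distinct faces are separated by an arc.

**Proof.** Among the paths in the interior of the disc that go from one face to the other, cross the arcs transversally and avoid crossing points, take one with the fewest crossings; deleting loops, we may take it simple. Suppose it crosses some arc $\alpha$ twice. Let $\pi$ be its part between two crossings with $\alpha$ that are consecutive along the path, and $\alpha'$ the part of $\alpha$ between these two points. Then $\pi\cup\alpha'$ is a simple closed curve in the interior of the disc. An arc $\beta\ne\alpha$ has both ends on the boundary of the disc, so it crosses $\pi\cup\alpha'$ an even number of times. It meets $\alpha'$ at most once; so if it meets $\alpha'$, it also meets $\pi$. Just before and just after $\pi$ the path is on the same side of $\alpha$, while $\pi$ is on the other side. Replace $\pi$ together with its two crossings with $\alpha$ by a path close beside $\alpha'$ on that same side. The new part crosses exactly the arcs that cross $\alpha'$, once each, and each of them crossed $\pi$; the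 two crossings with $\alpha$ are saved. The new path, simple or not, has at least two crossings fewer, which contradicts minimality. So every arc is crossed at most once. At least one arc is crossed, since the faces differ, and an arc crossed exactly once separates the two faces. $\square$

The strands of a ribbon cross at least twice, so Lemma 2 can never be applied to our gadget as a whole. It will be applied locally, after the disc has been cut into small cells by auxiliary lines. That is the plan of Section 9.

## 6. Planting an admissible disc in a Venn diagram

We prove Theorem 2. The plan: build a Venn diagram $V_1$ in which every label occurs once, as usual. Then find a closed curve $C_W$ such that, inside $C_W$, all labels outside a certain set $X$ are seen, each in one connected piece, and the labels in $X$ are not seen at all. Finally replace a small disc $\Delta$ inside $C_W$ by a disc $D$ that contains $R$ and whose interior faces supply exactly the labels in $X$, once each. Outside $C_W$ nothing happens.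

**Step 1 (an even number of arcs).** We want the number of arcs to be even and the last arc to be a corner arc. Add to $R$ one or two nested small arcs around $J'$, each with one end on $s$ and one on $r$, crossing nothing, such that the new number $k$ of arcs is even. Then $k\in\{m+1,m+2\}$, and $k\ge 4$ because $m\ge2$. Condition (b) persists. So does (a): only the face at $J'$ is subdivided, and its pieces are separated by the new arcs. Let $\alpha_1,\dots,\alpha_k$ be all arcs in the order in which they meet $r$ from $J$ to $J'$. Then $\alpha_k$ is the innermost corner arc, and there is exactly one face beyond $\alpha_k$, the one at $J'$.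

Let $d\ge k$ be arbitrary. We construct a Venn diagram of $d+3$ curves. Since $k\le m+2$, this covers all $n\ge m+5$.

**Step 2 (a diagram $U$ with a good Hamilton cycle $g$).** We need a Hamilton cycle that begins by crossing $k$ prescribed curves and then, for $k$ further steps, stays on one side of the last of them. By Lemma 1 (take a sub-path of the $d-1$ crossings) let $U'$ be a Venn diagram of $d-1$ curves with a Hamilton curve $C_a$ visiting $x_0,\dots,x_{\ell'-1}$, $\ell'=2^{d-1}$, such that $x_0\to\cdots\to x_{k-1}$ crosses $k-1$ different curves $c_1,\dots,c_{k-1}$ in this order. As $d\ge4$, we have $\ell'-1>d\ge k$. Put $U=U'+C_a$, $c_k=C_a$, $\ell=2^d$. Let $g$ be the Hamilton cycle of $U^*$ given by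
$$\begin{aligned}&g_i=x_i^+\ (0\le i\le k-1),\qquad g_k=x_{k-1}^-,\ g_{k+1}=x_{k-2}^-,\ \dots,\ g_{2k-1}=x_0^-,\\ &g_{2k}=x_{\ell'-1}^-,\ x_{\ell'-2}^-,\ \dots,\ x_k^-,\ x_k^+,\ \dots,\ x_{\ell'-1}^+=g_{\ell-1}.\end{aligned}\tag{2}$$
It closes up since $x_{\ell'-1}^+\sim x_0^+$. The path $g_0\to\cdots\to g_k$ crosses $c_1,\dots,c_k$ in this order. Moreover $g_{\ell-1}=x_{\ell'-1}^+$ and $g_{2k}=x_{\ell'-1}^-$ are adjacent across the part of $C_a$ in $x_{\ell'-1}$. This edge is not used by $g$: the cycle $g$ crosses $C_a$ only in $x_{k-1}$ and in $x_k$, and $\ell'-1>k$.

**Step 3 (the curve $C_b$ and a Hamilton cycle $h$ of the next diagram).** Let $V=U+C_b$ with $C_b$ along $g$. Name the sides of $C_b$ by $\beta\in\{0,1\}$, where $\beta=0$ is the side containing the unused edge between $g_{\ell-1}$ and $g_{2k}$. The faces of $V$ are the pairs $(g_i,\beta)$. We have $(g_i,\beta)\sim(g_{i+1},\beta)$; also $(g_i,0)\sim(g_i,1)$ across the part of $C_b$ in $g_i$, which we call the rung of $g_i$; and $(g_{\ell-1},0)\sim(g_{2k},0)$. Let $h$ be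
$$\begin{aligned}&(g_{2k},1),\dots,(g_0,1),\ (g_0,0),\dots,(g_{2k},0),\\ &(g_{\ell-1},0),(g_{\ell-1},1),\ (g_{\ell-2},1),(g_{\ell-2},0),\ (g_{\ell-3},0),\dots,(g_{2k+1},1).\end{aligned}\tag{3}$$
In the second line $h$ runs through the rungs of $g_{\ell-1},\dots,g_{2k+1}$ in alternating directions. Their number $\ell-1-2k$ is odd, and positive since $\ell=2\ell'>2d+2$. The first rung is left at $\beta=1$, so the last one is left at $(g_{2k+1},1)$, which is adjacent to $(g_{2k},1)$. So $h=(h_0,\dots,h_{2\ell-1})$ is a Hamilton cycle of $V^*$.

**Step 4 (the curve $C_N$).** Let $V_1=V+C_N$ with $C_N$ along $h$. Then $C_N$ crosses $C_b$ exactly at the rungs of $g_0$ and of $g_{2k+1},\dots,g_{\ell-1}$. Let $e^*$ be the crossing in $g_0$, and let $v_i$ ($1\le i\le k$) be the crossing of $C_b$ with $c_i$ between $g_{i-1}$ and $g_i$. The rungs of $g_1,\dots,g_{k-1}$ are not crossed by $C_N$, so $e^*,v_1,\dots,v_k$ are consecutive vertices of $V_1$ on $C_b$, and $v_1,\dots,v_k$ lie on one side of $C_N$. Call it side $1$, the other side $0$. The faces of $V_1$ are $(h_i,\nu)$, $\nu\in\{0,1\}$; written in full, their labels are $(g_j,\beta,\nu)$.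

**Step 5 (labels for the faces of $R$).** Let crossing $\alpha_i$ change the coordinate of $c_i$, with sides chosen so that the face of $R$ at $J$ gets the $(c_1,\dots,c_k)$-coordinates of $g_0$; give all faces of $R$ the remaining $d-k$ coordinates of $g_0$. Let $Y\subset\{0,1\}^d$ be the set of labels of faces of $R$. By (a), different faces have different labels. Along $r$ from $J$ to $J'$ we cross $\alpha_1,\dots,\alpha_k$ in this order, so the labels met are $g_0,\dots,g_k$.

By (2), the faces $g_{k+1},\dots,g_{2k}$ lie on the same side of $C_a=c_k$ as $g_k$. Only one face of $R$ is beyond $\alpha_k$, so the only label in $Y$ on that side is $g_k$. Hence $Y\cap\{g_{k+1},\dots,g_{2k}\}=\emptyset$.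

For an example, let the given disc have two arcs crossing once. Then $k=4$, and if we write labels as sets of coordinates changed relative to $g_0$, $Y$ consists of $\emptyset,\{1\},\{2\},\{1,2\},\{1,2,3\},\{1,2,3,4\}$. All but $\{2\}$ occur along $r$.

**Step 6 (the curve $C_W$).** We construct the curve that hides the labels in
$$X=\{(y,\beta,0): y\in Y\setminus\{g_0\},\ \beta\in\{0,1\}\}.\tag{4}$$
Call the position $i$ blocked if $h_i\in(Y\setminus\{g_0\})\times\{0,1\}$; so $X$ consists of the labels $(h_i,0)$ with $i$ blocked. By Step 5, the positions of $(g_1,\cdot),\dots,(g_k,\cdot)$ are blocked, and those of $(g_0,\cdot)$ and $(g_{k+1},\cdot),\dots,(g_{2k},\cdot)$ are unblocked. For $j>2k$ the positions of $(g_j,0)$ and $(g_j,1)$ are both blocked or both unblocked. Since $k$ is even, the unblocked positions are the disjoint union of the following pairs of positions that are consecutive in $h$: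

* the rung $\{(g_0,1),(g_0,0)\}$;
* $\{(g_{k+2t-1},\beta),(g_{k+2t},\beta)\}$ for $1\le t\le k/2$, $\beta\in\{0,1\}$;
* the rungs $\{(g_j,0),(g_j,1)\}$ with $j>2k$, $g_j\notin Y$.

Let $\Pi$ be the set of these pairs $\{i,i+1\}$. Let $W$ be side $1$ of $C_N$ minus a thin collar of $C_N$, plus, for each $\{i,i+1\}\in\Pi$, a thin strip along the $V$-edge between $h_i$ and $h_{i+1}$ that $C_N$ crosses; the strip runs through the collar and slightly beyond $C_N$. Side 1 minus the collar is a disc, and each strip is attached to it along one segment of its boundary, so $W$ is a disc. Let $C_W=\partial W$; call $W$ the inside.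

The curve $C_W$ follows $(h_0,1),(h_1,1),\dots$ as $C_N$ does, but each step $(h_i,1)\to(h_{i+1},1)$ with $\{i,i+1\}\in\Pi$ is replaced by $(h_i,1),(h_i,0),(h_{i+1},0),(h_{i+1},1)$: along one edge of the strip across $C_N$, around the tip across the $V$-edge, and back. The pairs in $\Pi$ are disjoint. So $C_W$ meets each $(h_i,1)$ in one arc, each $(h_i,0)$ with $i$ unblocked in one arc, and no $(h_i,0)$ with $i$ blocked. That is, $C_W$ meets every face of $V_1$ not in $X$ in exactly one arc, and all faces in $X$ lie outside $W$.

Since the rung of $g_0$ is in $\Pi$, there is a strip along $C_b$ over $e^*$. The rest of the arc of $C_b$ from $e^*$ to $v_k$ is on side $1$ and, away from $e^*$, has positive distance from $C_N$. With a thin enough collar, the interior of $W$ contains the whole arc of $C_b$ from $e^*$ to $v_k$.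

**Step 7 (the disc $\Delta$ to be removed).** Let $\Delta\subset\operatorname{int}W$ be a thin closed disc around the arc of $C_b$ from $e^*$ to $v_k$. Cyclically, $\partial\Delta$ meets
$$C_b,\ C_N,\ c_1,\dots,c_k,\ C_b,\ c_k,\dots,c_1,\ C_N .\tag{5}$$
Each of the curves $C_b,C_N,c_1,\dots,c_k$ has exactly one arc in $\Delta$. The $2k+4$ intervals of $\partial\Delta$ lie in the faces with the distinct labels $(g_0,\beta,0)$ and $(g_i,\beta,1)$, $0\le i\le k$, $\beta\in\{0,1\}$, and only these faces meet $\Delta$.

**Step 8 (the disc $D$ to be inserted).** Glue $R$, called layer $\beta=0$, to a mirror copy, layer $\beta=1$, along $s$. Then $s$ becomes an arc of $C_b$ from $J$ to $J'$. By (b), each $\alpha_i$ has exactly one end on $s$, so $\alpha_i$ with its mirror image becomes one arc of $c_i$, crossing $s$ once. Call the resulting disc $D_0$. Each face of $D_0$ lies in one layer and corresponds to a face of $R$, so the faces have the distinct labels $Y\times\{0,1\}$. The boundary of $D_0$ consists of $r$ and its mirror image, and its word is $C_b$ (at $J$), $c_1,\dots,c_k$ (layer $0$), $C_b$ (at $J'$), $c_k,\dots,c_1$ (layer $1$).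

Enlarge $D_0$ by a collar and prolong the arcs through it. Draw in the collar an arc of $C_N$ parallel to the boundary, all the way around, with its two ends on the outer boundary on the two sides of the end of $C_b$ at $J$, very close to it, so that $D_0$ is on the side $\nu=0$. Note that this arc crosses $C_b$ at the prolongation at $J'$, not at $J$. The result $D$ has the boundary word (5), and each curve joins the same two boundary positions as in $\Delta$.

The faces of $D$ are the faces of $D_0$, prolonged into the collar up to the arc of $C_N$, with labels $(y,\beta,0)$, $y\in Y$; and the outer pieces of the collar, cut by the $2k+2$ prolongations, with labels $(g_i,\beta,1)$, $0\le i\le k$. All these labels are distinct. The faces touching $\partial D$ are those with labels $(g_0,\beta,0)$, reaching the boundary through the gap beside $C_b$ at $J$, and $(g_i,\beta,1)$; they occur in the same cyclic arrangement as on $\partial\Delta$. The other faces of $D$ have exactly the labels in $X$.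

**Step 9 (replacement).** Choose a homeomorphism $\partial D\to\partial\Delta$ respecting curves and labels (layer $\beta$ goes to side $\beta$; either orientation is allowed), and replace $V_1\cap\Delta$ by $D$ accordingly. Also add $C_W$, which does not meet $\Delta$. Each curve of $V_1$ meeting $\Delta$ has one arc replaced by another one with the same endpoints. So all curves are simple closed curves, crossings are transversal, and there are no triple points. The labels outside $\Delta$ and in $D$ agree along $\partial\Delta$ and change exactly across the curves, so they are the labels of the new curves.

**Step 10 (every label occurs, in one connected piece).** The labels are $(\lambda,\epsilon)$ with $\lambda\in\{0,1\}^{d+2}$ and $\epsilon=1$ inside $C_W$. Let $f_\lambda$ be the face of $V_1$ with label $\lambda$.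

Case $\epsilon=0$. Nothing changed outside $W$. If $\lambda\notin X$, the open disc $f_\lambda$ is cut by $C_W$ along one arc, and its outer part is connected and nonempty. If $\lambda\in X$, we get all of $f_\lambda$.

Case $\epsilon=1$, $\lambda\in X$. No point of $W\setminus\Delta$ has the label $\lambda$, since $f_\lambda$ lies outside $W$. So the region is exactly the one face of $D$ with label $\lambda$.

Case $\epsilon=1$, $\lambda\notin X$, and $\lambda$ is not one of the labels on $\partial\Delta$. Then $f_\lambda$ does not meet $\Delta$ and $D$ has no such label. The region is the inner part of $f_\lambda$, which is connected and nonempty.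

Case $\epsilon=1$, and $\lambda$ is one of the labels on $\partial\Delta$. Let $P$ be the inner part of $f_\lambda$, connected and open; let $I=P\cap\partial\Delta$, the unique interval of $\partial\Delta$ with label $\lambda$; and let $D_\lambda$ be the unique face of $D$ with label $\lambda$. Then $I\subset\partial D_\lambda$. From any point of $P\setminus\Delta$ a path in $P$ leads to $\Delta$, and it first meets $\Delta$ in a point of $I$. So every point of $P\setminus\Delta$ is joined within the new region to $I\cup D_\lambda$, which is connected. Hence the region is connected and nonempty.

So we have a Venn diagram with $(d-1)+4=d+3$ curves.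

**Step 11 (the untouched copy of $R$).** Inside layer $0$ of $D_0$, cut off the corner arcs added in Step 1 and shrink slightly away from $\partial R$. This gives a closed disc $B$ that meets no curves except the arcs of $\mathcal A$ and is homeomorphic, with the arcs, to $(R,\mathcal A)$. This proves Theorem 2. $\square$

## 7. A graph on 28 vertices that is not 3-colorable

It remains to find a bad admissible disc. The abstract graph $H$ that we shall wire has the vertices $y_0,\dots,y_3$ and, for $i=1,2,3$, $w_i,x_i,a_i,a_i',a_i'',b_i,b_i',b_i''$: 28 vertices. Its edges, for $i=1,2,3$: both $w_i$ and $x_i$ are joined to $y_{i-1}$ and $y_i$; triangles $a_ia_i'a_i''$ and $b_ib_i'b_i''$; the edge $a_i''b_i''$; the edges $w_ia_i,\ w_ib_i,\ x_ia_i',\ x_ib_i'$. Finally there is $y_0y_3$. That makes $3\cdot15+1=46$ edges.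

**Lemma 3.** $H$ is not 3-colorable.

**Proof.** Suppose that in a 3-coloring $w_i$ and $x_i$ have the same color $\gamma$. Then $a_i,a_i'\ne\gamma$, so in the triangle $a_i''$ has color $\gamma$. Likewise $b_i''$ has color $\gamma$, contradicting the edge $a_i''b_i''$. So $w_i$ and $x_i$ have different colors, and $y_{i-1},y_i$, adjacent to both, get the third color. Hence $y_0,\dots,y_3$ all have the same color, contradicting $y_0y_3$. $\square$

## 8. Islands, ribbons and ten strands

Every vertex $p$ of $H$ becomes a ribbon with two ends. Each end lies in an island, where ribbons meet and edges of $H$ are realized.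

**Definition (islands).** A path island with ribbon ends $p_1,\dots,p_t$ consists of segments $e_0,\dots,e_t$ lying successively along a path drawn from west to east. At $p_j$ the segments $e_{j-1}$ and $e_j$ cross and then both run into the ribbon $p_j$, which leaves to the left of the path (north, written $p_j{\uparrow}$) or to the right (south, $p_j{\downarrow}$). There are no other crossings. The segments $e_0$ and $e_t$ are tails; they leave at the western and the eastern end. For $0<j<t$ the segment $e_j$ realizes the edge $p_jp_{j+1}$: it contains the end crossings of these two ribbons, consecutively. A triangle island consists of three segments forming a triangle; the two segments at each corner cross there and run into a ribbon. It realizes three edges.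

For example, the path island with ends $a''{\downarrow},b''{\downarrow}$ has three segments: a tail, a segment realizing $a''b''$ that crosses the first tail at the end of the ribbon $a''$ and the second tail at the end of $b''$, and the second tail. Both ribbons leave southward.

The clockwise order around a path island is: tail $e_0$, the ribbons ${\uparrow}$ in order, tail $e_t$, the ribbons ${\downarrow}$ in reverse order.

**The islands.** There are 16:

| island | $i=1,3$ | $i=2$ |
|---|---|---|
| $A_i$ (triangle, clockwise) | $a_i,a_i'',a_i'$ | $a_i,a_i',a_i''$ |
| $B_i$ (triangle, clockwise) | $b_i,b_i',b_i''$ | $b_i,b_i'',b_i'$ |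
| $M_i$ (path) | $a_i''{\downarrow},\ b_i''{\downarrow}$ | $a_i''{\uparrow},\ b_i''{\uparrow}$ |
| $X_i$ (path) | $a_i'{\downarrow},\ x_i{\downarrow},\ b_i'{\downarrow}$ | $a_i'{\uparrow},\ x_i{\uparrow},\ b_i'{\uparrow}$ |

and the four path islands

* $J_1:\ b_1{\uparrow},\ w_1{\uparrow},\ y_0{\downarrow},\ y_3{\downarrow},\ w_3{\uparrow},\ a_3{\uparrow}$;
* $J_2:\ a_1{\downarrow},\ w_1{\downarrow},\ y_1{\uparrow},\ x_2{\uparrow},\ y_2{\uparrow},\ w_3{\downarrow},\ b_3{\downarrow}$;
* $J_3:\ y_0{\downarrow},\ x_1{\downarrow},\ y_1{\downarrow},\ w_2{\uparrow},\ b_2{\uparrow}$;
* $J_4:\ a_2{\uparrow},\ w_2{\uparrow},\ y_2{\downarrow},\ x_3{\downarrow},\ y_3{\downarrow}$.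

Reading these off, every ribbon has exactly two ends, in different islands, and every edge of $H$ is realized by exactly one segment: $18$ in triangles, $3$ in the $M_i$, $6$ in the $X_i$, and $5+6+4+4$ in the $J$'s, in total $46$. The ten path islands have 20 tails. Each tail sits at one ribbon end, and no ribbon has tails at both of its ends, so we may write $\tau(p)$ for the tail at ribbon $p$; the 20 tails are $\tau(a_i),\tau(a_i'),\tau(a_i''),\tau(b_i),\tau(b_i'),\tau(b_i'')$ for $i=1,2,3$ and $\tau(y_0),\tau(y_3)$.

**Step 1 (the islands and ribbons form a plane multigraph).** Let $\mathcal I$ be the multigraph with the 16 islands as vertices and the 28 ribbons as edges. It is connected: $w_1,y_0,y_3$ join $J_1$ to $J_2,J_3,J_4$; each $A_i$ and each $B_i$ is joined to some $J$; and $M_i$, $X_i$ are joined to $A_i$. The clockwise orders at the islands are, cyclically and with $\tau$ for a tail,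

* $J_1: b_1,w_1,w_3,a_3,\tau,y_3,y_0,\tau$;
* $J_2: y_1,x_2,y_2,\tau,b_3,w_3,w_1,a_1,\tau$;
* $J_3: w_2,b_2,\tau,y_1,x_1,y_0,\tau$;
* $J_4: a_2,w_2,\tau,y_3,x_3,y_2,\tau$;
* $X_1,X_3: b',x,a',\tau,\tau$; $\quad X_2: a',x,b',\tau,\tau$;
* $M_1,M_3: b'',a'',\tau,\tau$; $\quad M_2: a'',b'',\tau,\tau$.

Recall the textbook fact: a connected multigraph with a cyclic order at each vertex has a cellular embedding in a closed orientable surface with these rotations, whose faces are traced by the rule "arrive by an edge, leave by the next edge clockwise"; the surface is the sphere exactly if (vertices) $-$ (edges) $+$ (faces) $=2$. We trace the faces. In brackets stands the island at which one turns and the tails passed over there; each sequence is cyclic, and the last bracket leads back to the first ribbon.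

* (i) $a_1[A_1]a_1''[M_1\tau\tau]b_1''[B_1]b_1[J_1]w_1[J_2]$; $\ a_3[A_3]a_3''[M_3\tau\tau]b_3''[B_3]b_3[J_2]w_3[J_1]$; $\ b_2[B_2]b_2''[M_2\tau\tau]a_2''[A_2]a_2[J_4]w_2[J_3]$;
* (ii) $a_i''[A_i]a_i'[X_i\tau\tau]b_i'[B_i]b_i''[M_i]$ for $i=1,3$; $\ a_2'[A_2]a_2''[M_2]b_2''[B_2]b_2'[X_2\tau\tau]$;
* (iii) $a_1'[A_1]a_1[J_2\tau]y_1[J_3]x_1[X_1]$; $\ a_2[A_2]a_2'[X_2]x_2[J_2]y_2[J_4\tau]$; $\ a_3'[A_3]a_3[J_1\tau]y_3[J_4]x_3[X_3]$;
* (iv) $b_1[B_1]b_1'[X_1]x_1[J_3]y_0[J_1\tau]$; $\ b_2'[B_2]b_2[J_3\tau]y_1[J_2]x_2[X_2]$; $\ b_3[B_3]b_3'[X_3]x_3[J_4]y_2[J_2\tau]$;
* (v) $w_1[J_1]w_3[J_2]$; $\ y_3[J_1]y_0[J_3\tau]w_2[J_4\tau]$.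

For instance, in the first face: in $A_1$ the next after $a_1$ is $a_1''$; in $M_1$, after $a_1''$ come two tails and then $b_1''$; in $B_1$, after $b_1''$ comes $b_1$; in $J_1$, after $b_1$ comes $w_1$; in $J_2$, after $w_1$ comes $a_1$. There are $14$ faces of total length $15+12+12+12+5=56=2\cdot28$, so all are found, and they contain $6+6+3+3+2=20$ tails. Since $16-28+14=2$, $\mathcal I$ is a plane multigraph with these rotations. The list shows that no face contains a ribbon twice, so each ribbon occurs in two different faces.

**Step 2 (a parity assignment).** We prescribe how often, modulo 2, each ribbon will be crossed by other curves: put $\pi_{x_1}=\pi_{x_2}=\pi_{x_3}=1$ and $\pi_p=0$ for all other ribbons. Then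
$$\sum_{p\in\partial\Phi}\pi_p\equiv\#\{\text{tails starting in }\Phi\}\pmod2\quad\text{for every face }\Phi.\tag{6}$$
Indeed, each face in (iii) and (iv) contains one $x_i$ and one tail. The other faces contain no $x_i$ and $0$ or $2$ tails.

**Step 3 (how strands pass through a ribbon).** Ribbon $p$ will be crossed by $k_p$ curves with $k_p\equiv\pi_p\pmod2$ and $k_p\ge1$, and its two strands will cross $k_p+1$ times, including the crossings at both ends, in the islands. View each ribbon end from its island outward, and note which segment is on the left before the crossing at that end. At an end $p_j{\uparrow}$ we look north, so the left segment is $e_{j-1}$ and the right one $e_j$. At an end $p_j{\downarrow}$ we look south, so the left one is $e_j$ and the right one $e_{j-1}$. At a corner of a triangle, the left segment goes to the counterclockwise neighbor and the right one to the clockwise neighbor. Travel through the ribbon: each of the $k_p+1$ crossings swaps the sides, and what is left for the traveler is right when seen from the other end. So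
$$\begin{aligned}&\text{if }\pi_p=0:\ \text{left is joined to left and right to right;}\\ &\text{if }\pi_p=1:\ \text{left is joined to right and right to left.}\end{aligned}\tag{7}$$

The pairs (left, right) at all ribbon ends are as follows; $\tau$ is the tail at that end, and the index $i$ is omitted where uniform.

* $A_1,A_3$: $a\,(aa',\,aa'')$; $a''\,(aa'',\,a'a'')$; $a'\,(a'a'',\,aa')$. $\ A_2$: $a\,(aa'',\,aa')$; $a'\,(aa',\,a'a'')$; $a''\,(a'a'',\,aa'')$.
* $B_1,B_3$: $b\,(bb'',\,bb')$; $b'\,(bb',\,b'b'')$; $b''\,(b'b'',\,bb'')$. $\ B_2$: $b\,(bb',\,bb'')$; $b''\,(bb'',\,b'b'')$; $b'\,(b'b'',\,bb')$.
* $M_1,M_3$: $a''\,(a''b'',\,\tau)$; $b''\,(\tau,\,a''b'')$. $\ M_2$: $a''\,(\tau,\,a''b'')$; $b''\,(a''b'',\,\tau)$.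
* $X_1,X_3$: $a'\,(xa',\,\tau)$; $x\,(xb',\,xa')$; $b'\,(\tau,\,xb')$. $\ X_2$: $a'\,(\tau,\,xa')$; $x\,(xa',\,xb')$; $b'\,(xb',\,\tau)$.
* $J_1$: $b_1\,(\tau,\,w_1b_1)$; $w_1\,(w_1b_1,\,w_1y_0)$; $y_0\,(y_0y_3,\,w_1y_0)$; $y_3\,(w_3y_3,\,y_0y_3)$; $w_3\,(w_3y_3,\,w_3a_3)$; $a_3\,(w_3a_3,\,\tau)$.
* $J_2$: $a_1\,(w_1a_1,\,\tau)$; $w_1\,(w_1y_1,\,w_1a_1)$; $y_1\,(w_1y_1,\,x_2y_1)$; $x_2\,(x_2y_1,\,x_2y_2)$; $y_2\,(x_2y_2,\,w_3y_2)$; $w_3\,(w_3b_3,\,w_3y_2)$; $b_3\,(\tau,\,w_3b_3)$.
* $J_3$: $y_0\,(x_1y_0,\,\tau)$; $x_1\,(x_1y_1,\,x_1y_0)$; $y_1\,(w_2y_1,\,x_1y_1)$; $w_2\,(w_2y_1,\,w_2b_2)$; $b_2\,(w_2b_2,\,\tau)$.
* $J_4$: $a_2\,(\tau,\,w_2a_2)$; $w_2\,(w_2a_2,\,w_2y_2)$; $y_2\,(x_3y_2,\,w_2y_2)$; $x_3\,(x_3y_3,\,x_3y_2)$; $y_3\,(\tau,\,x_3y_3)$.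

**Step 4 (the joins).** Apply (7) to the two ends of each ribbon. Although the tables for $i=2$ differ from those for $i=1,3$, the result is the same for each $i$:

* at $a_i$: $a_ia_i'$ with $w_ia_i$, and $a_ia_i''$ with $\tau(a_i)$;
* at $a_i'$: $a_i'a_i''$ with $x_ia_i'$, and $a_ia_i'$ with $\tau(a_i')$;
* at $a_i''$: $a_ia_i''$ with $a_i''b_i''$, and $a_i'a_i''$ with $\tau(a_i'')$;
* at $b_i$: $b_ib_i'$ with $w_ib_i$, and $b_ib_i''$ with $\tau(b_i)$;
* at $b_i'$: $b_i'b_i''$ with $x_ib_i'$, and $b_ib_i'$ with $\tau(b_i')$;
* at $b_i''$: $b_ib_i''$ with $a_i''b_i''$, and $b_i'b_i''$ with $\tau(b_i'')$;
* at $w_i$: $w_iy_{i-1}$ with $w_ia_i$, and $w_iy_i$ with $w_ib_i$;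
* at $x_i$ (where $\pi=1$): $x_iy_i$ with $x_ia_i'$, and $x_iy_{i-1}$ with $x_ib_i'$.

At the remaining ribbons: $y_0$ joins $w_1y_0$ with $\tau(y_0)$, and $y_0y_3$ with $x_1y_0$; $y_1$ joins $w_1y_1$ with $w_2y_1$, and $x_1y_1$ with $x_2y_1$; $y_2$ joins $x_2y_2$ with $x_3y_2$, and $w_2y_2$ with $w_3y_2$; $y_3$ joins $w_3y_3$ with $\tau(y_3)$, and $y_0y_3$ with $x_3y_3$.

So for each $i$ we obtain the chains

* $N_i$: $\tau(a_i),\ a_ia_i'',\ a_i''b_i'',\ b_ib_i'',\ \tau(b_i)$, a complete strand;
* $\omega_i^a$: $w_iy_{i-1},\ w_ia_i,\ a_ia_i',\ \tau(a_i')$;
* $\omega_i^b$: $w_iy_i,\ w_ib_i,\ b_ib_i',\ \tau(b_i')$;
* $\xi_i^a$: $x_iy_i,\ x_ia_i',\ a_i'a_i'',\ \tau(a_i'')$;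
* $\xi_i^b$: $x_iy_{i-1},\ x_ib_i',\ b_i'b_i'',\ \tau(b_i'')$,

and the joins at the $y_j$ put them together. There are exactly ten strands, $N_1,N_2,N_3$ and
$$\begin{gathered}\sigma_1=\omega_1^a+\tau(y_0),\quad \sigma_2=\omega_3^b+\tau(y_3),\quad \sigma_3=\xi_1^b+y_0y_3+\xi_3^a,\\ \sigma_4=\omega_1^b+\omega_2^a,\quad \sigma_5=\xi_1^a+\xi_2^b,\quad \sigma_6=\xi_2^a+\xi_3^b,\quad \sigma_7=\omega_2^b+\omega_3^a .\end{gathered}$$
They use all $9+36+1=46$ edge segments and all $6+12+2=20$ tails, so there are no closed strands.

**Step 5 (in each island, different segments belong to different strands).** The strands of the segments in the islands are, in order along the path islands: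

* $A_1:\sigma_1,N_1,\sigma_5$; $A_2:\sigma_4,N_2,\sigma_6$; $A_3:\sigma_7,N_3,\sigma_3$; $B_1:\sigma_4,N_1,\sigma_3$; $B_2:\sigma_7,N_2,\sigma_5$; $B_3:\sigma_2,N_3,\sigma_6$;
* $M_1:\sigma_5,N_1,\sigma_3$; $M_2:\sigma_6,N_2,\sigma_5$; $M_3:\sigma_3,N_3,\sigma_6$;
* $X_1:\sigma_1,\sigma_5,\sigma_3,\sigma_4$; $X_2:\sigma_4,\sigma_6,\sigma_5,\sigma_7$; $X_3:\sigma_7,\sigma_3,\sigma_6,\sigma_2$;
* $J_1: N_1,\sigma_4,\sigma_1,\sigma_3,\sigma_2,\sigma_7,N_3$; $\ J_2: N_1,\sigma_1,\sigma_4,\sigma_5,\sigma_6,\sigma_7,\sigma_2,N_3$;
* $J_3: \sigma_1,\sigma_3,\sigma_5,\sigma_4,\sigma_7,N_2$; $\ J_4: N_2,\sigma_4,\sigma_7,\sigma_6,\sigma_3,\sigma_2$.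

Hence
$$\begin{gathered}\text{in every island the segments belong to pairwise different strands,}\\ \text{and any two of them cross at most once.}\end{gathered}\tag{8}$$
In particular the two strands of a ribbon are different. A strand has at most one segment in each island, so it traverses a simple path of $\mathcal I$, with at least two islands, and has one tail at each of its two (different) end islands.

## 9. Cutting the picture into cells by lines

We now draw this wiring in a rectangle and make it admissible. The picture of strands alone does not satisfy (a) for any reason we could name: strands cross repeatedly, and tails wander across it. We cut the rectangle by many straight lines, so that in each cell only one simple local picture is left. The lines will also cross the ribbons, and this would spoil the parities $\pi_p$. So every line gets a parallel twin.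

**Step 1 (drawing cores and tails).** Draw $\mathcal I$ with polygonal edges, called cores, in the open square $(-1,1)^2$, with the islands as points with pairwise different $y$-coordinates and with the rotations of Section 8. For each strand $\sigma$ draw its two tails as polygonal simple arcs, starting at their islands in the prescribed positions of the clockwise order, one ending on the side $y=-1$, the other on the side $y=1$, and otherwise inside the open square. They shall avoid all other islands, meet the cores of the ribbons of $\sigma$ only at their starting points, and be disjoint from each other.

This is possible. By (8) the cores of the ribbons of $\sigma$ form a simple polygonal arc in the open square, whose ends are the two starting islands. An arc does not separate the open square, so the first tail can leave its island in the prescribed sector (only one core of $\sigma$ ends there) and run to $y=-1$. The union of the arc with the first tail is a polygonal arc with just one end on the boundary of the square; it does not separate the open square either, so the second tail can run from the other island to $y=1$. Avoiding finitely many further islands is no problem.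

Tails may cross the cores of other ribbons and tails of other strands. Everything is put in general position: apart from islands, a point lies on at most two of the curves, crossings are transversal and not at bends, and the ends on $y=\pm1$ are distinct.

**Step 2 (a curve $\zeta$ that corrects parities).** Let $t_p$ be the number of crossings of the core $p$ with tails. Let $\Phi$ be a face of $\mathcal I$ other than the one containing the boundary of the square. A tail ends outside $\Phi$. Each crossing with a core of $\partial\Phi$ leads into or out of $\Phi$, because each ribbon lies in two different faces. So a tail crosses $\partial\Phi$ after its start oddly exactly if it starts in $\Phi$. Summing over tails and using (6),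
$$\sum_{p\in\partial\Phi}t_p\equiv\#\{\text{tails starting in }\Phi\},\qquad\text{so}\qquad\sum_{p\in\partial\Phi}(t_p+\pi_p)\equiv0\pmod2 .$$
The boundaries of these faces generate the cycle space of the connected plane multigraph $\mathcal I$ over the field with two elements. So $t+\pi$ has even sum over every cycle, and is therefore a cut vector: fix an island, and let $\mathcal S$ be the set of islands to which a path from it has odd sum; this does not depend on the path. Then $t_p+\pi_p\equiv1$ if and only if $p$ has exactly one end in $\mathcal S$.

Draw a polygonal simple arc $\zeta$ from $y=-1$ to $y=1$, avoiding islands, in general position with everything, with exactly the islands of $\mathcal S$ on its left: take a vertical segment to the left of all islands, and push thin fingers from it along horizontal segments to and around each island of $\mathcal S$; the heights are distinct, so fingers and other islands do not interfere. Then $\zeta$ crosses the core $p$ with parity $t_p+\pi_p$. Consequently the tails and $\zeta$ together cross the core $p$ with parity $\pi_p$.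

**Step 3 (segments).** Let $\Gamma$ be the union of all cores, tails and $\zeta$. Subdivide it into straight segments at islands, bends and crossings. Let $\mathcal P$ be the set of these points, and $\mathcal E$ the set of all endpoints of segments: $\mathcal P$ and the ends on $y=\pm1$. Different segments meet at most in one common endpoint, which lies in $\mathcal P$. Every $o\in\mathcal P$ is on at least two segments. Let $\Gamma^+=\Gamma\cup\{y=1\}\cup\{y=-1\}$.

We want lines such that each cell meets at most one segment, except for a small cell around each point of $\mathcal P$. Two kinds of lines do this.

**Step 4 (lines separating disjoint segments).** Two disjoint segments are compact convex sets, so a line separates them strictly. Choose such a line for each pair of disjoint segments. By a small generic perturbation, the resulting finite set $\Lambda_0$ consists of non-horizontal lines that avoid $\mathcal E$, no point of $\Gamma^+$ lies on two of them, and no three are concurrent.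

**Step 5 (lines around the points of $\mathcal P$).** For $o\in\mathcal P$ let $\theta_o\in(0,\pi]$ be the least angle between two segments at $o$. Choose finitely many unit vectors $n_{o,j}$, not vertical, with all angular gaps between cyclically consecutive ones less than $\theta_o$. Let $m_{o,j}$ be the line through $o$ with normal $n_{o,j}$. For $\rho>0$ put
$$\ell_{o,j}=\{z:(z-o)\cdot n_{o,j}=\rho\},\qquad Q_o=\{z:(z-o)\cdot n_{o,j}<\rho\ \text{for all }j\}.$$
As the gaps are less than $\pi$, $Q_o$ is a bounded convex polygon around $o$, of diameter $O(\rho)$.

Choose the $n_{o,j}$ one after the other. Each is free in a small interval, and shall avoid the finitely many values for which one of the following holds: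

* $m_{o,j}$ contains a point of $\mathcal E\setminus\{o\}$, or a segment at $o$;
* $m_{o,j}$ contains a point $\ne o$ that lies on two of the earlier lines (those of $\Lambda_0$ and earlier $m$'s), or on $\Gamma^+$ and an earlier line;
* $n_{o,j}=\pm n_{o,j'}$ for an earlier $n_{o,j'}$;
* $n_{o,j}+n_{o,j'}$ is parallel to a segment at $o$, for an earlier $n_{o,j'}$.

These are finitely many values. The lines chosen so far are pairwise distinct: a line $m_{o,j}$ contains $o$ but no other point of $\mathcal E$, and lines of $\Lambda_0$ contain no point of $\mathcal E$. They contain no segment, since a segment has two endpoints in $\mathcal E$, and they are not horizontal. So they meet $\Gamma^+$ and each other in finitely many points, and each forbidden point $\ne o$ excludes one line through $o$. For the last item, $n_{o,j}+n_{o,j'}$ is nonzero by the third item and bisects the angle of the two vectors, so each segment direction excludes one value.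

Let $\Lambda$ consist of $\Lambda_0$ and all $\ell_{o,j}$. For all sufficiently small $\rho>0$ the following hold.

1. No line of $\Lambda$ meets $\mathcal E$, and all are non-horizontal. Hence the lines are transversal to $\Gamma$. For $\ell_{o,j}$: its distance from $o$ is $\rho$, and the limit line $m_{o,j}$ avoids $\mathcal E\setminus\{o\}$.
2. No point of $\Gamma^+$ lies on two lines of $\Lambda$. First, let $\ell_{o,j},\ell_{o,j'}$ have the same $o$. They meet in $o+\rho w$ with $w\cdot n_{o,j}=w\cdot n_{o,j'}=1$, so $w\ne0$ is fixed and parallel to $n_{o,j}+n_{o,j'}$. Near $o$, the set $\Gamma^+$ is the star of the segments at $o$, which avoids this point. Any other two lines have distinct limit lines (as $\rho\to0$), which do not pass through a common point of $\mathcal P$ used in both. If the limit lines are parallel, so are the two lines, and they are distinct. Otherwise the lines meet near the crossing of the limit lines. This crossing is not on $\Gamma^+$: for two lines of $\Lambda_0$ by Step 4, and otherwise because the line chosen later, $m_{o,j}$, meets the earlier one in a point different from $o$, which was kept off $\Gamma^+$. As $\Gamma^+$ is closed, the two lines do not meet on $\Gamma^+$ either.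
3. No three lines of $\Lambda$ are concurrent. If three limit lines are concurrent, they are not all in $\Lambda_0$; the one chosen last is some $m_{o,j}$, and the common point must be $o$, so that all three are of the form $m_{o,\cdot}$. Then the three lines of $\Lambda$ are distinct tangents of one circle of radius $\rho$, and are not concurrent. Limit lines that are not concurrent belong to lines that are not concurrent, for small $\rho$.
4. The closures of the $Q_o$ are disjoint and contained in the open square. The closure of $Q_o$ meets no line of $\Lambda_0$ and no $\ell_{o',j}$ with $o'\ne o$. And $\Gamma\cap Q_o$ is the star of the segments at $o$, each running from $o$ to $\partial Q_o$.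

Fix such a $\rho$.

**Lemma 4.** Let $u,v$ lie on different segments at $o$, on none of the lines $\ell_{o,j}$, and not both in $Q_o$. Then some $\ell_{o,j}$ separates $u$ and $v$.

**Proof.** Let $o=0$. For a point $z\ne0$ on a ray with direction $e$, the set $U(z)$ of unit vectors $n$ with $z\cdot n>\rho$ is the open arc of half-width $\varphi(z)=\arccos(\rho/|z|)<\pi/2$ about $e$; if $|z|\le\rho$, it is empty and we put $\varphi(z)=0$. Also $U(0)=\emptyset$. Suppose $u$ and $v$ are not separated: $n_{0,j}\in U(u)$ if and only if $n_{0,j}\in U(v)$, for all $j$. One of them is not in $Q_o$ and on no $\ell_{o,j}$, so some $n_{0,j}$ lies in $U(u)$ or $U(v)$, hence in $U(u)\cap U(v)$. In particular $u,v\ne0$. Let $\theta\in[\theta_o,\pi]$ be the angle between the two rays, and let without loss of generality $\varphi(u)\ge\varphi(v)$. Measure angles from the ray of $u$ toward that of $v$. As $\varphi(u)+\varphi(v)+\theta<2\pi$, the arcs $(-\varphi(u),\varphi(u))$ and $(\theta-\varphi(v),\theta+\varphi(v))$ do not meet by wrapping around. Since they meet, $\theta-\varphi(v)<\varphi(u)$. Hence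
$$U(u)\setminus U(v)\supseteq(-\varphi(u),\,\theta-\varphi(v)],$$
an arc of length $\theta+\varphi(u)-\varphi(v)\ge\theta\ge\theta_o$. All gaps between the $n_{0,j}$ are less than $\theta_o$, so this arc contains some $n_{0,j}$, a contradiction. $\square$

**Step 6 (twins and the rectangle $R$).** To each line of $\Lambda$ add a parallel twin, extremely close, for $\ell_{o,j}$ on the side away from $o$, so that no twin meets any $Q_o$ and no point of $\mathcal E$ lies on a twin or between twins. Choose the distances one after another outside finite sets such that items 1–3 hold for the resulting set $\overline\Lambda$ too. This is possible: as the distance varies, the crossing of the twin with an earlier line moves along that line, which meets $\Gamma^+$ and the other earlier lines in finitely many points. Let $R=[-T,T]\times[-1,1]$ with $T>1$ so large that all lines of $\overline\Lambda$ run within $|x|<T$ for $|y|\le1$.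

**Step 7 (the cells).** The cells, that is the components of $R$ minus the lines of $\overline\Lambda$, are convex. Each $Q_o$ is a cell. Any other cell $C$ meets at most one segment of $\Gamma$. Indeed, let $u,v\in C$ lie on different segments. These are not disjoint, because of $\Lambda_0$, so they share a point $o\in\mathcal P$. No $\ell_{o,j}$ separates $u$ and $v$, so by Lemma 4 both are in $Q_o$, and $C=Q_o$. The points of $\mathcal P$ lie in the cells $Q_o$. So for a cell $C$ that is not one of the $Q_o$, the set $\Gamma\cap C$ is empty or one straight piece running from boundary to boundary of $C$.

**Step 8 (thickening the cores into ribbons).** A line crosses a core with a parity that depends only on whether it separates the two end islands. Twins separate the islands in the same way, since no point of $\mathcal E$ is between them. So the lines cross each core evenly often in total. Hence, by Step 2, the number $k_p$ of crossings $q_1,\dots,q_{k_p}$, in order along the core $p$, with lines, tails and $\zeta$ satisfies $k_p\equiv\pi_p\pmod2$. Also $k_p\ge1$, since the end islands are in different cells.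

Replace the core $p$ by two strands in a thin neighborhood. They cross at $x_0$ and $x_{k_p}$, in the cells of the end islands, and at one point $x_j$ between $q_j$ and $q_{j+1}$ for $1\le j<k_p$, inside the cell that contains the core between $q_j$ and $q_{j+1}$. The curve through $q_j$ crosses both strands once, at $u_j,v_j$, inside the lens between $x_{j-1}$ and $x_j$. In the cell $Q_I$ of each island $I$ draw the island of Section 8, with the crossings at its ribbon ends as the points $x_0$ or $x_{k_p}$; the cyclic orders agree.

The two strands of ribbon $p$ cross $k_p+1$ times and $k_p\equiv\pi_p$, so the strands join as computed in Section 8: they are the ten arcs $N_1,N_2,N_3,\sigma_1,\dots,\sigma_7$. They are simple. By (8) a strand passes each island and each ribbon at most once, and its two tails are simple, disjoint, and do not cross the ribbons of the same strand. So $R$ contains $m=10+1+|\overline\Lambda|$ properly embedded simple arcs, namely strands, $\zeta$ and lines. By items 1–3, the general position in Steps 1 and 2 and the thinness of the ribbons, they are in general position; their ends on $y=\pm1$ are distinct by items 1 and 2.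

**Step 9 (condition (b)).** Let $J=(-T,0)$, $J'=(T,0)$, and let $s,r$ be the lower and upper boundary intervals. Every line, $\zeta$, and every strand (by the choice of its tails) has one end on $y=-1$ and one on $y=1$.

**Step 10 (condition (a)).** Faces in different cells are separated by a line. Consider two faces in the same cell $C$. Whenever one of the arcs meets $C$ in a single properly embedded piece, the two sides of this piece in $C$ lie on different sides of the whole arc. We go through the possible cells; in each case every arc has at most one piece in $C$, so it suffices to separate the faces of $C$ by pieces or to see that their labels differ.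

* $\Gamma\cap C$ is empty, or a piece of a tail or of $\zeta$, possibly with a bend. There is at most one arc in $C$, and the claim is clear.
* $\Gamma\cap C$ is a piece of a core, possibly with a bend. Both ends of the piece are crossings with lines, and no $q_j$ is inside. So $C$ contains pieces of two different strands crossing exactly once, and Lemma 2 applies.
* $C=Q_o$ for a crossing $o$ of two of the curves tails, $\zeta$. These belong to two different arcs, since the two tails of one strand are simple and disjoint. They cross once, and Lemma 2 applies.
* $C=Q_o$ for a crossing $o$ of a core with a tail or $\zeta$. Here $o=q_j$, and $q_{j-1},q_{j+1}$ are the crossings of the core with $\partial Q_o$. So the two ribbon strands $\sigma,\sigma'$ cross twice in $C$, once before and once after $o$, and the arc $\upsilon$ of the tail or $\zeta$ crosses both in the lens between. The three arcs are different: $\sigma\ne\sigma'$ by (8), and $\upsilon\ne\sigma,\sigma'$ because tails avoid the cores of their own strand. This is exactly the third example in Section 5: there are $1+3+4=8$ faces, with the eight different labels $000,001,110,111,010,011,100,101$.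
* $C$ is the cell of an island. By (8) the pieces belong to different strands and pairwise cross at most once, and Lemma 2 applies.

The list is exhaustive, because cores do not cross each other. So $R$ with its $m$ arcs is an admissible disc. $\square$

## 10. Four colors are needed

We prove Theorem 1. Apply Theorem 2 to the admissible disc $R$ of Section 9. For every $n\ge n_0:=m+5$ there is a Venn diagram of $n$ curves that contains a copy of $R$ in a disc $B$ met by no further parts of curves. Let $G$ be its Grötzsch–Sachs graph. Crossings that are consecutive on an arc of $R$ are adjacent in $G$.

Suppose $G$ had a proper 3-coloring. In the ribbon of $p$, for $1\le j\le k_p$, the vertices $x_{j-1}$ and $x_j$ are both adjacent to the two adjacent vertices $u_j,v_j$. By (1), all of $x_0,\dots,x_{k_p}$ have one color; call it $\gamma(p)$. The crossings at consecutive ribbon ends of a path island, and at any two corners of a triangle island, are adjacent in $G$, since no other curve enters the island. Every edge $pp'$ of $H$ is realized in this way, so $\gamma(p)\ne\gamma(p')$. Thus $\gamma$ is a proper 3-coloring of $H$, which contradicts Lemma 3.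

Hence $\chi(G)\ge4$. By Step 1 of Section 3, $\chi(G)\le4$. So $\chi(G)=4$ for a suitable Venn diagram of $n$ curves, for every $n\ge n_0$, and Conjecture 1 is false; by Theorem 3 it is true for $n=3$. $\blacksquare$
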